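
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Valid equations between open regular expressions\\ with shuffle, intersection and constants}


\begin{abstract}
An open regular expression contains variables that range over arbitrary languages; an equation between two such expressions is valid if it holds under every assignment. We show that validity is undecidable for expressions with union, concatenation, star, shuffle, intersection and constant symbols, and that the set of valid equations is $\Pi^0_1$-complete. Shuffle is not needed: undecidability persists without it, for one variable, two constant symbols, and inequalities with a fixed right-hand side. Intersection is needed: without it, and with all constants over an infinite alphabet, validity of an inequality reduces to a single inclusion between regular languages, and validity is decidable.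
\end{abstract}

\section{The question and the answer}

Fix a countably infinite alphabet $\Sigma$, identified with $\mathbb N$ so that one can compute with its symbols. \emph{Open regular expressions with shuffle, intersection and constants} are built from variables $x,y,\dots$ and from the constants $a\in\Sigma$, $\varepsilon$, $\emptyset$ by the operations
\[
 +\ (\text{union}),\qquad \cdot\ (\text{concatenation}),\qquad {}^*\ (\text{Kleene star}),\qquad \cap\ (\text{intersection}),\qquad \parallel\ (\text{shuffle}).
\]
An \emph{assignment} $\sigma$ maps each variable $x$ to an arbitrary language $\sigma(x)\subseteq\Sigma^*$. It determines a language $E(\sigma)$ for every expression $E$: the constants denote $\{a\}$, $\{\varepsilon\}$, $\emptyset$, the first four operations have their usual meaning, and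
\[
L_1\parallel L_2=\{u_1v_1\cdots u_kv_k : k\ge1,\ u_1\cdots u_k\in L_1,\ v_1\cdots v_k\in L_2,\ u_i,v_i\in\Sigma^*\}
\]
is the set of all interleavings of a word of $L_1$ with a word of $L_2$. An equation $E_1=E_2$ is \emph{valid} if $E_1(\sigma)=E_2(\sigma)$ for all $\sigma$, and an inequality $E_1\subseteq E_2$ is valid if $E_1(\sigma)\subseteq E_2(\sigma)$ for all $\sigma$. Since $E_1\subseteq E_2$ is valid iff $E_1+E_2=E_2$ is, and an equation is valid iff both inequalities are, we may work with inequalities.

Valid equations are the general laws of languages, such as $(x+y)^*=x^*(yx^*)^*$ or $x\parallel y=y\parallel x$. With constants one can state laws that mention particular letters. The question, posed in \cite{VP}, is whether validity can be decided.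

Simple cases suggest that it can. Without variables, validity is equality of regular languages, which is decidable because intersection and shuffle preserve regularity effectively. If there are variables but neither $\cap$ nor $\parallel$, one can test an equation by replacing each variable with a fresh letter (a variant of this test is proved correct in Section~\ref{sec:decidable}). For constant-free expressions, with all five operations, validity of equations and inequalities is known to be decidable. A constant looks like a variable whose value happens to be fixed, so one might expect constants to be harmless.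

They are not harmless next to an intersection. The equation $x\cap c=\emptyset$ becomes true when a fresh letter is put for $x$, but it is not valid. More to the point, the expression $x\cap c^*$ reads off from $\sigma(x)$ an arbitrary set of numbers, the set of those $N$ with $c^N\in\sigma(x)$. We shall use such a number as the length of a ruler, and build the space-time diagram of a computation with it.

\begin{theorem}\label{thm:shuffle}
Validity of equations with shuffle, intersection and constants is undecidable, already with one variable. More precisely, from a Turing machine $M$ one can compute expressions $E_1,E_2$ with one variable such that $E_1\subseteq E_2$ is valid iff $M$ does not halt on blank tape.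
\end{theorem}

\begin{theorem}\label{thm:noshuffle}
Validity is undecidable even for expressions without shuffle, with a single variable $X$, with only two symbols $c,d$ as constants, and for inequalities $E_1\subseteq E_2$ whose right-hand side is the fixed expression
\[
E_2=(c+d)^*\,\bigl[\,X\cap(cc^*Xc^*+c^*Xcc^*)\,\bigr]\,(c+d)^* .
\]
This holds over every alphabet $\Sigma\supseteq\{c,d\}$, finite or infinite.
\end{theorem}

\begin{theorem}\label{thm:pi}
The set of valid equations, with all operations and all constants, is $\Pi^0_1$-complete. In particular it is not recursively enumerable, and there is no recursively enumerable complete axiomatization.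
\end{theorem}

\begin{theorem}\label{thm:D}
For expressions without intersection, that is, built with $+,\cdot,{}^*,\parallel$ from variables and all constants over the infinite alphabet $\Sigma$, validity is decidable.
\end{theorem}

Theorem~\ref{thm:noshuffle} covers the fragments that contain intersection and Theorem~\ref{thm:D} those that do not:

\begin{corollary}
Let $S\subseteq\{\cap,\parallel\}$. Validity of equations with the operations $+,\cdot,{}^*$ and those in $S$, and with constants, is decidable iff $\cap\notin S$.
\end{corollary}

Without constants validity is decidable for every $S$, by the known result quoted above. So it is the combination of intersection and constant symbols that causes undecidability.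

\medskip
\noindent\textbf{Conventions.} We write $E^+$ for $EE^*$ and $a^j$ for $a\cdots a$ ($j$ letters). A finite set of symbols, used as an expression, means the sum of its elements. A \emph{factor} of a word is a contiguous subword. All operations are monotone, so $E(\sigma)$ is monotone in $\sigma$. A \emph{counterexample} to $E_1\subseteq E_2$ is a pair $(\sigma,w)$ with $w\in E_1(\sigma)\setminus E_2(\sigma)$. In both undecidability proofs, $E_1$ describes the overall format of a halting computation and $E_2$ lists possible errors. As $w$ must avoid $E_2(\sigma)$, \emph{all} errors are absent from it.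

Theorem~\ref{thm:noshuffle} also gives the undecidability in Theorem~\ref{thm:shuffle}. We prove Theorem~\ref{thm:shuffle} first and directly, because with shuffle at hand the ruler can be applied anywhere at once, and the argument is short.

\section{With shuffle: a ruler of unknown length}

\subsection{Counting, and a word with an unknown period}\label{sub:period}

Let $\Gamma$ be a finite set of symbols and $c\notin\Gamma$. Shuffling with $\Gamma^*$ hides all letters but $c$.

\begin{lemma}\label{lem:count}
Let $v\in(\Gamma\cup\{c\})^*$ contain exactly $N$ letters $c$. Then $v\in(\sigma(x)\cap c^*)\parallel\Gamma^*$ iff $c^N\in\sigma(x)$. If $N\ge1$, the same holds with $c^+$ in place of $c^*$.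
\end{lemma}
\begin{proof}
If $v$ interleaves $c^n\in\sigma(x)$ with a word of $\Gamma^*$, then $n=N$ because $c\notin\Gamma$. Conversely, $v$ interleaves its $N$ letters $c$ with its other letters.
\end{proof}

Here is what this buys in the smallest case. Let $\Gamma=\{a,b\}$ and
\[
D=\sum_{\beta\ne\delta}(\Gamma c)^*\,\beta\,\Bigl[\bigl((x\cap c^*)\parallel\Gamma^*\bigr)\cap c(\Gamma c)^*\Bigr]\,\delta c\,(\Gamma c)^*,
\]
where $\beta,\delta$ range over $\Gamma$. Put $\sigma(x)=\{c^N\}$ with $N\ge1$ and consider $w=g_0c\,g_1c\cdots g_mc$ with $g_i\in\Gamma$. In a decomposition of $w$ according to $D$ we have $\beta=g_p$ for some $p$. By Lemma~\ref{lem:count} the bracket matches exactly the factor $c\,g_{p+1}c\cdots g_{p+N-1}c$, which has $N$ letters $c$. Hence $\delta=g_{p+N}$. So $w\notin D(\sigma)$ iff $g_{p+N}=g_p$ whenever $p\ge 0$ and $p+N\le m$. In other words, among the words $w$ of this form, those outside $D(\sigma)$ are the ones for which $g_0g_1\cdots g_m$ has period $N$. For instance, with $N=2$ the word $acbcacbc$ avoids $D(\sigma)$, while $acbcbcac$ does not (take $\beta=a$, bracket $cbc$, $\delta=b$). The expression $D$ does not know $N$; the assignment chooses it.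

Now replace the rule $g_{p+N}=g_p$ by a local rule $g_{p+N}=F(g_{p-1},g_p,g_{p+1})$. Cut into rows of length $N$, the word becomes a space-time diagram, each row computed from the previous one. This is the whole idea of the next proof.

\subsection{Proof of Theorem~\ref{thm:shuffle}}

By standard normalizations we may let $M$ be a deterministic Turing machine with tape alphabet $A$, blank $\flat\in A$, state set $Q$, one-way infinite tape with cells $1,2,\dots$, start state $q_0$ and halting state $q_h\ne q_0$. It starts on cell $1$, its transition function is defined for all states $q\ne q_h$ and all letters of $A$, its head moves left or right in every step, and it never moves left from cell $1$. Halting on blank tape is undecidable for such machines. A halted configuration is regarded as its own successor, so the configurations $C_0,C_1,C_2,\dots$ of the run on blank tape are defined for all times.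

Let $B=A\cup(Q\times A)$. A configuration is written cell by cell over $B$; the cell under the head carries a pair $(q,a)$, called a \emph{head letter}. The head letter, and the configuration, is \emph{halting} if $q=q_h$. Let $\#\notin B$ be a row marker, $\Gamma=B\cup\{\#\}$, $H=\{q_h\}\times A$, and let $c\notin\Gamma$; all these symbols are taken from $\Sigma$. Define $F:\Gamma^3\to\Gamma$, the next value of the middle cell, as follows.
\begin{itemize}
\item $F(\alpha,\#,\gamma)=\#$.
\item $F(\alpha,(q_h,a),\gamma)=(q_h,a)$.
\item $F(\alpha,(q,a),\gamma)=a'$ if $q\ne q_h$ and $M$ in state $q$ reading $a$ writes $a'$.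
\item For $b\in A$: if $\alpha$ is a non-halting head letter whose move is to the right, into state $q'$, then $F(\alpha,b,\gamma)=(q',b)$. Otherwise, if $\gamma$ is a non-halting head letter whose move is to the left, into state $q'$, then $F(\alpha,b,\gamma)=(q',b)$. Otherwise $F(\alpha,b,\gamma)=b$.
\end{itemize}
So $F(\alpha,\beta,\gamma)\in B$ whenever $\beta\in B$. Put
\begin{align*}
E_1&=\Bigl[\bigl((x\cap c^+)\parallel\Gamma^*\bigr)\cap \#c\,(q_0,\flat)c\,(\flat c)^*\Bigr]\;\#c\,(\Gamma c)^*\,Hc\,(\Gamma c)^*,\\
E_2&=\sum_{\substack{\alpha,\beta,\gamma,\delta\in\Gamma\\ \delta\ne F(\alpha,\beta,\gamma)}}(\Gamma c)^*\,\alpha c\,\beta\,\Bigl[\bigl((x\cap c^*)\parallel\Gamma^*\bigr)\cap c\gamma c(\Gamma c)^*\Bigr]\,\delta c\,(\Gamma c)^* .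
\end{align*}
The bracket in $E_1$ is row $0$, and it is where a value $N$ with $c^N\in\sigma(x)$ is selected; the rest of $E_1$ says that row $1$ starts with $\#$ and that a halting head letter occurs. The expression $E_2$ says that somewhere the rule $F$ is violated.

\medskip
\noindent\emph{If $M$ halts, then $E_1\subseteq E_2$ is not valid.} Let $M$ halt after $r$ steps, visiting only cells $1,\dots,n$, where $n\ge1$; we have $r\ge1$ because $q_0\ne q_h$. Let $N=n+1$, let $g_0g_1\cdots g_m$ be the concatenation of the rows $\#C_0,\ \#C_1,\dots,\#C_r$ with each $C_s$ restricted to its first $n$ cells, and let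
\[
w=g_0c\,g_1c\cdots g_mc,\qquad \sigma(x)=\{c^N\}.
\]
Row $0$ has $N$ letters, so it yields a word of the first bracket by Lemma~\ref{lem:count}. Row $1$ exists and starts with $\#$, and $C_r$ contains a letter of $H$. So $w\in E_1(\sigma)$.

We claim
\begin{equation}\label{eq:rule}
g_{p+N}=F(g_{p-1},g_p,g_{p+1})\qquad(p\ge1,\ p+N\le m).
\end{equation}
If $g_p=\#$, then $g_{p+N}=\#$. Otherwise $g_p$ is some cell $k$ of some $C_s$, and $g_{p-1},g_{p+1}$ are the neighboring cells, or $\#$ in place of cell $0$ or cell $n+1$. These two are never under the head during the run, so $F$ gives the correct next value of cell $k$.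

Suppose $w\in E_2(\sigma)$. Then for some $p\ge1$ we have $\alpha=g_{p-1}$ and $\beta=g_p$. The bracketed factor has exactly $N$ letters $c$ by Lemma~\ref{lem:count}, so it is $c\,g_{p+1}c\cdots g_{p+N-1}c$. Therefore $\gamma=g_{p+1}$ and $\delta=g_{p+N}$, and $\delta\ne F(\alpha,\beta,\gamma)$ contradicts \eqref{eq:rule}. So $(\sigma,w)$ is a counterexample.

\medskip
\noindent\emph{If $E_1\subseteq E_2$ is not valid, then $M$ halts.} Let $w\in E_1(\sigma)\setminus E_2(\sigma)$. Then $w=g_0c\cdots g_mc$ with $g_i\in\Gamma$. By Lemma~\ref{lem:count}, the first bracket of $E_1$ gives an $N\ge2$ with
\[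
c^N\in\sigma(x),\qquad g_0\cdots g_{N-1}=\#\,(q_0,\flat)\,\flat^{N-2},\qquad g_N=\#,
\]
and some $g_i$ lies in $H$. Moreover \eqref{eq:rule} holds for this $N$: if it failed at $p$, then $\alpha=g_{p-1}$, $\beta=g_p$, $\gamma=g_{p+1}$, $\delta=g_{p+N}$ would show $w\in E_2(\sigma)$, the bracket matching $c\,g_{p+1}c\cdots g_{p+N-1}c$ by Lemma~\ref{lem:count} (here $N\ge2$ is used). The language $\sigma(x)$ may contain other powers of $c$; they only add further constraints on $w$, which we ignore.

Let row $s$ be $g_{sN}\cdots g_{sN+N-1}$, where the last row may be incomplete, and let $n=N-1$. Every row starts with $\#$: rows $0$ and $1$ do by the form of $E_1$, and the later ones by \eqref{eq:rule} and $F(\alpha,\#,\gamma)=\#$. (Rule \eqref{eq:rule} says nothing about $g_N$, since $g_0$ has no left neighbor; this is why $E_1$ prescribes it.) All other letters of all rows are in $B$: this holds for row $0$, and it passes from each row to the next by \eqref{eq:rule}. We show by induction on $s$ that one of the following holds.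
\begin{enumerate}
\item[(1)] The head stays in cells $1,\dots,n$ in $C_0,\dots,C_s$, and row $s$ is $\#$ followed by cells $1,\dots,n$ of $C_s$, or a prefix of this.
\item[(2)] The head leaves cells $1,\dots,n$ at some step $\le s$, and row $s$ contains no head letter.
\end{enumerate}
Row $0$ satisfies (1). Suppose row $s+1$ is nonempty, so that row $s$ is complete. The letter for cell $k$ in row $s+1$ (if present) is computed by $F$ from cells $k-1,k,k+1$ of row $s$, with $\#$ in place of cells $0$ and $n+1$. If row $s$ satisfies (1) and the head of $C_{s+1}$ is still in cells $1,\dots,n$, then row $s+1$ satisfies (1), by the definition of $F$. Otherwise, if row $s$ satisfies (1), the head moves right from cell $n$, because it never moves left from cell $1$. Then the head letter is replaced by a letter of $A$, its right neighbor $\#$ stays $\#$, and no other cell receives the head; so row $s+1$ satisfies (2). Finally, if row $s$ satisfies (2), then $F$ copies all its letters and row $s+1$ satisfies (2).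

The row that contains a letter of $H$ is not in case (2). Hence it is in case (1), the corresponding $C_s$ is halting, and $M$ halts. \qed

\section{Without shuffle: references written by the assignment}

Without shuffle we cannot see the letters $c$ through other letters. A word $u\in\sigma(X)$ can now be compared with $w$ only as a contiguous piece. We must encode computations so that such comparisons suffice, and we replace Turing machines by counter machines, whose memory is a pair of numbers. Throughout this section $E_2$ is the fixed expression of Theorem~\ref{thm:noshuffle}, and we abbreviate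
\[
\mathsf B=X\cap c^+,\qquad \mathsf T_j=X\cap c^*d^jc^*\quad(j\ge1).
\]

\subsection{What avoiding $E_2$ means}

\begin{lemma}\label{lem:avoid}
Let $w\in\{c,d\}^*$ and $w\notin E_2(\sigma)$.
\begin{enumerate}
\item[(a)] There is at most one $n$ such that $c^n\in\sigma(X)$ and $c^n$ is a factor of $w$.
\item[(b)] If $c^pd^jc^q$ and $c^pd^jc^{q'}$, with $j\ge1$, are factors of $w$ that lie in $\sigma(X)$, then $q=q'$.
\end{enumerate}
\end{lemma}
\begin{proof}
By the form of $E_2$ there are no $u,v\in\sigma(X)$ such that $v$ is a factor of $w$ and $v=c^{\alpha}uc^{\beta}$ with $\alpha+\beta\ge1$. If $n<n'$ violate (a), take $u=c^n$ and $v=c^{n'}=uc^{n'-n}$. If $q<q'$ violate (b), take $u=c^pd^jc^q$ and $v=c^pd^jc^{q'}=uc^{q'-q}$.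
\end{proof}

The smallest example is the inequality $\mathsf B\,d\,\mathsf B\subseteq E_2$. By (a), any $w$ in a counterexample has the form $c^Ndc^N$ with $N\ge1$; and each of these words occurs, with $\sigma(X)=\{c^N\}$, for which $E_2(\sigma)=\emptyset$. So blocks of $c$ are forced to have the same unknown length. This is the ruler of the previous section in a weaker form: it can measure blocks but cannot look across the letters $d$.

\subsection{Counters as cuts of blocks}\label{sub:hist}

We reduce from the halting problem for two-counter Minsky machines, started at label $1$ with counters $(0,0)$ and with $\mathrm{HALT}\ne1$, which is undecidable \cite{Minsky}. Such a machine has finitely many labels. Every label except $\mathrm{HALT}$ carries an instruction: either increment one counter and go to a given label, or test one counter, going to one label if it is $0$ and otherwise decrementing it and going to another. List the transitions $t_1,\dots,t_K$ between labels. Each acts on one counter by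
\[
\mathsf{inc},\qquad \mathsf{dec}\ (\text{requires value}\ \ge1),\qquad \mathsf{zero}\ (\text{requires value }0\text{, which stays})
\]
and on the other by $\mathsf{id}$. An increment instruction gives one transition; a test gives a $\mathsf{zero}$ and a $\mathsf{dec}$ transition. The machine halts iff some path of transitions from label $1$ to $\mathrm{HALT}$ is \emph{executable} from $(0,0)$, meaning that the requirements hold when each transition is applied. If the label graph has no path from $1$ to $\mathrm{HALT}$, the machine does not halt and we output the valid inequality $c\cap d\subseteq E_2$. Otherwise let $\mathrm{Path}$ be a regular expression for the set of all paths $j_1\cdots j_r$ from $1$ to $\mathrm{HALT}$, as words over the indices $1,\dots,K$; the label graph is a finite automaton for this set. We have $r\ge1$ because $\mathrm{HALT}\ne1$.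

A path is written as $h=c^Nd^{j_1}c^N\cdots d^{j_r}c^N$. The counter values are not visible in $h$; they appear in factorizations of $h$, one for each counter. A value $n$ after some transition is represented by cutting the block $c^N$ that follows it as
\[
c^N=c^{k}\cdot c^{N-k},\qquad k=n+1 .
\]
The block before the first transition is cut as $c\cdot c^{N-1}$, so $k=1$ and the value is $0$. A transition $t_j$ that changes the cut from $k$ to $k'$ is then a factor
\[
c^{N-k}\,d^j\,c^{k'} .
\]
To check that $k'$ is what it should be, we want the assignment to provide the \emph{reference words}
\begin{equation}\label{eq:ref}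
c^{N-k}\,d^j\,c^{k-1}\qquad(1\le j\le K,\ 1\le k\le N).
\end{equation}
An expression can append letters $c$ to a reference but cannot remove them. So a reference ends in $c^{k-1}$, which is the right count for $\mathsf{dec}$; we append one $c$ for $\mathsf{id}$ and two for $\mathsf{inc}$. For $\mathsf{zero}$ we admit only the reference that ends in $d^j$, which has $k=1$, and append one $c$. Accordingly, for each counter $i\in\{1,2\}$ let
\[
P_{i,j}=c^+d^jc^+\cap P'_{i,j},\qquad
P'_{i,j}=\begin{cases}
\mathsf T_jc&\text{if $t_j$ acts on counter $i$ by }\mathsf{id},\\
\mathsf T_jcc&\text{if by }\mathsf{inc},\\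
\mathsf T_j&\text{if by }\mathsf{dec},\\
(X\cap c^*d^j)\,c&\text{if by }\mathsf{zero}.
\end{cases}
\]
Let $\mathrm{Seq}$ be $\mathrm{Path}$ with each letter $j$ replaced by $d^j\mathsf B$, and let
\[
\mathrm{Hist}=\mathsf B\,\mathrm{Seq}\;\cap\;\bigcap_{i=1,2}\,c\,\Bigl(\sum_{j=1}^KP_{i,j}\Bigr)^{*}c^+ .
\]
The first conjunct describes the path; the others describe the two factorizations of the same word.

\subsection{The references must be forced}

In a counterexample the assignment is arbitrary, so it need not supply the words \eqref{eq:ref}.

\begin{example}
Let the only instruction be at label $1$: if counter $1$ is $0$, stay at label $1$, otherwise decrement it and go to $\mathrm{HALT}$. This machine never halts. Let $t_1$ be the $\mathsf{dec}$ transition and $t_2$ the $\mathsf{zero}$ transition, so that $\mathrm{Path}=2^*1$. Nevertheless $\mathrm{Hist}\subseteq E_2$ is not valid. Take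
\[
\sigma(X)=\{c^3,\ c^2dc\},\qquad h=c^3dc^3 .
\]
The path is $1$, and $h\in(\mathsf B\,d\,\mathsf B)(\sigma)$. For counter $1$, on which $t_1$ acts by $\mathsf{dec}$, $h=c\cdot(c^2dc)\cdot c^2$. For counter $2$, on which it acts by $\mathsf{id}$, $h=c\cdot(c^2dc)c\cdot c$. So $h\in\mathrm{Hist}(\sigma)$, while $E_2(\sigma)=\emptyset$ since neither word of $\sigma(X)$ arises from a word of $\sigma(X)$ by attaching one or more letters $c$ at its ends.
\end{example}

If $c^2d$, the reference for $N=3$, $k=1$, $j=1$, were also in $\sigma(X)$, then Lemma~\ref{lem:avoid}(b) would exclude $c^2dc$, and the false history with it. In general, it suffices to force all words \eqref{eq:ref} into $\sigma(X)$; part (b) then excludes every false competitor. This is done by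
\[
\mathrm{Boot}_j=\bigl[\mathsf B(d^j\mathsf B)^+\bigr]\cap\Bigl[\,c\,(X\cap c^*d^j)\,c\cdot\bigl((\mathsf T_jc\cap c\,\mathsf T_j)\,c\bigr)^*\Bigr].
\]

To see how it works, let $N=3$ and $j=1$. Suppose that $b=c^3(dc^3)^M$ with $M\ge 1$ is factored as $v_1v_2\cdots$ according to the second conjunct, and that Lemma~\ref{lem:avoid}(b) applies to all factors of $c^3dc^3$. Each $v_i$ contains one $d$ and begins and ends with $c$.
\begin{itemize}
\item $v_1$ begins with the whole first block and ends with a single $c$: $v_1=c\,(c^2d)\,c$, and $c^2d\in\sigma(X)$.
\item The next block has two letters left, so $v_2=c^2dc^{q}$. The part $\mathsf T_jc$ gives $c^2dc^{q-2}\in\sigma(X)$. Comparison with $c^2d$ yields $q=2$. The part $c\,\mathsf T_j$ now gives a new word: $cdc\in\sigma(X)$.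
\item One letter is left, so $v_3=cdc^{q}$, and $cdc^{q-2}\in\sigma(X)$. Comparison with $cdc$ yields $q=3$, and we obtain $dc^2\in\sigma(X)$.
\item Nothing is left of the next block, so no further factor can begin there. Since the last factor has to contain the whole last block, the factorization ends after $v_3$ and not earlier: $M=3$, and
\[
b=\underbrace{cccdc}_{v_1}\ \underbrace{ccdcc}_{v_2}\ \underbrace{cdccc}_{v_3}=c^3(dc^3)^3 .
\]
\end{itemize}
Thus each factor \emph{checks} one reference and \emph{produces} the next, until all three references $c^2d$, $cdc$, $dc^2$ are in $\sigma(X)$. Now let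
\[
E_1=\mathrm{Boot}_1\,\mathrm{Boot}_2\cdots\mathrm{Boot}_K\,\mathrm{Hist}.
\]
If $\varepsilon$ or $\emptyset$ occurs in $\mathrm{Path}$, we write it as $c^*\cap d^*$ or $c\cap d$; so $c,d$ are the only constants. Theorem~\ref{thm:noshuffle} follows once we show that $E_1\subseteq E_2$ is valid iff the machine does not halt. The argument works over any alphabet containing $c,d$.

\subsection{If the machine halts, the inequality is not valid}

Take an executable path $j_1\cdots j_r$ from $1$ to $\mathrm{HALT}$, and let $n_l^{(i)}$ be the value of counter $i$ after $l$ steps. Choose $N\ge2+\max_{i,l} n_l^{(i)}$ and let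
\[
\sigma(X)=\{c^N\}\cup\{c^{N-k}d^jc^{k-1}:1\le j\le K,\ 1\le k\le N\}.
\]
Let $b_j=c^N(d^jc^N)^N$, $h=c^Nd^{j_1}c^N\cdots d^{j_r}c^N$ and $w=b_1\cdots b_Kh$.

\emph{$b_j\in\mathrm{Boot}_j(\sigma)$.} The first conjunct is clear. For the second, write
\[
b_j=v_1\cdots v_N,\qquad v_i=c^{N-i+1}d^jc^{i}.
\]
Here $v_1=c\,(c^{N-1}d^j)\,c$. For $i\ge2$ we have $v_i=uc$ with
\[
u=c^{N-i+1}d^jc^{i-1}=(c^{N-(i-1)}d^jc^{i-2})\,c=c\,(c^{N-i}d^jc^{i-1}),
\]
and the words in parentheses are the references for $k=i-1$ and $k=i$.

\emph{$h\in\mathrm{Hist}(\sigma)$.} Clearly $h\in(\mathsf B\,\mathrm{Seq})(\sigma)$. Fix a counter $i$ and put $k_l=n_l^{(i)}+1$; then $k_0=1$ and $1\le k_l\le N-1$. We have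
\[
h=c\,v_1\cdots v_r\,c^{N-k_r},\qquad v_l=c^{N-k_{l-1}}d^{j_l}c^{k_l},
\]
and all exponents here are at least $1$. With $k=k_{l-1}$ and $j=j_l$, according to the action of $t_j$ on counter $i$:
\begin{itemize}
\item $\mathsf{id}$ ($k_l=k$): $v_l=(c^{N-k}d^jc^{k-1})\,c$;
\item $\mathsf{inc}$ ($k_l=k+1$): $v_l=(c^{N-k}d^jc^{k-1})\,cc$;
\item $\mathsf{dec}$ ($k\ge2$, $k_l=k-1$): $v_l=c^{N-k}d^jc^{k-1}$;
\item $\mathsf{zero}$ ($k=k_l=1$): $v_l=(c^{N-1}d^j)\,c$.
\end{itemize}
So $v_l\in P_{i,j_l}(\sigma)$ in all cases. Hence $w\in E_1(\sigma)$.

\emph{$E_2(\sigma)=\emptyset$.} Otherwise there are $u,v\in\sigma(X)$ with $v=c^\alpha uc^\beta$ and $\alpha+\beta\ge1$. Then $u$ and $v$ contain the same number $j$ of letters $d$. If $j=0$, both are $c^N$; if $j\ge1$, both have length $N-1+j$. In either case $|u|=|v|$, a contradiction. So $(\sigma,w)$ is a counterexample.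

\subsection{If the inequality is not valid, the machine halts}

Let $w\in E_1(\sigma)\setminus E_2(\sigma)$, and fix a decomposition $w=b_1\cdots b_Kh$ with $b_j\in\mathrm{Boot}_j(\sigma)$ and $h\in\mathrm{Hist}(\sigma)$. The first conjuncts show $w\in\{c,d\}^*$, so Lemma~\ref{lem:avoid} applies.

\emph{Blocks.} The words of $\mathsf B$ used in the conjuncts $\mathsf B(d^j\mathsf B)^+$ and $\mathsf B\,\mathrm{Seq}$ are nonempty powers of $c$ that lie in $\sigma(X)$ and are factors of $w$. By Lemma~\ref{lem:avoid}(a) they all have the same length $N\ge1$. So
\[
b_j=c^N(d^jc^N)^{M_j}\ \ (M_j\ge1),\qquad h=c^Nd^{j_1}c^N\cdots d^{j_r}c^N\ \ \text{with } j_1\cdots j_r\in\mathrm{Path}.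
\]
In particular every word $c^pd^jc^q$ with $p,q\le N$ and $1\le j\le K$ is a factor of $b_j$, hence of $w$. Lemma~\ref{lem:avoid}(b) gives:
\begin{equation}\label{eq:func}
\text{if } p,q,q'\le N,\ 1\le j\le K \text{ and } c^pd^jc^q,\ c^pd^jc^{q'}\in\sigma(X),\ \text{ then } q=q'.
\end{equation}

\emph{Bootstrapping.} Fix $j$ and let $M=M_j$. By the second conjunct of $\mathrm{Boot}_j$ we have $b_j=v_1\cdots v_{M'}$ with $v_i=c^{p_i}d^jc^{q_i}$, where
\begin{itemize}
\item $p_1\ge1$, $q_1=1$, and $c^{p_1-1}d^j\in\sigma(X)$;
\item for $i\ge2$: $p_i\ge1$, $q_i\ge2$, $c^{p_i}d^jc^{q_i-2}\in\sigma(X)$ and $c^{p_i-1}d^jc^{q_i-1}\in\sigma(X)$.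
\end{itemize}
Every $v_i$ begins and ends with $c$, so its $d^j$ is a maximal run of letters $d$ in $b_j$. Therefore $M'=M$, $p_1=N$, $q_i+p_{i+1}=N$ for $i<M$, and $q_M=N$; in particular all $q_i\le N$. We show by induction that
\[
q_i=i\quad\text{and}\quad c^{N-i}d^jc^{i-1}\in\sigma(X)\qquad(1\le i\le M).
\]
For $i=1$ this holds since $q_1=1$ and $p_1=N$. Suppose it holds for some $i<M$. Then $p_{i+1}=N-i$, so $c^{N-i}d^jc^{q_{i+1}-2}\in\sigma(X)$. Comparing with $c^{N-i}d^jc^{i-1}\in\sigma(X)$ by \eqref{eq:func}, we get $q_{i+1}=i+1$. Moreover $c^{p_{i+1}-1}d^jc^{q_{i+1}-1}=c^{N-(i+1)}d^jc^{i}$ is in $\sigma(X)$. This completes the induction. Finally $M=q_M=N$, so all reference words \eqref{eq:ref} are in $\sigma(X)$, and \eqref{eq:func} gives: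
\begin{equation}\label{eq:read}
\text{if } 1\le k\le N,\ 0\le q\le N,\ 1\le j\le K \text{ and } c^{N-k}d^jc^q\in\sigma(X),\ \text{ then } q=k-1.
\end{equation}

\emph{Simulation.} Fix a counter $i$. By the corresponding conjunct of $\mathrm{Hist}$ we have $h=c\,v_1\cdots v_{r'}\,c^g$ with $g\ge1$ and each $v_l$ in some $P_{i,j}(\sigma)$. By the part $c^+d^jc^+$ of $P_{i,j}$, each $v_l$ begins and ends with $c$, so its run $d^j$ is a maximal run of $h$. Hence $r'=r$, the $l$-th index is $j_l$, and $v_l=c^{p_l}d^{j_l}c^{q_l}\in P_{i,j_l}(\sigma)$ with $p_l,q_l\ge1$. Put $k_0=1$ and $k_l=q_l$. Comparing block lengths gives $p_l=N-k_{l-1}$ for $1\le l\le r$ and $g=N-k_r$; so $1\le k_l\le N-1$ for $0\le l\le r$. Now apply \eqref{eq:read} with $k=k_{l-1}$ and $j=j_l$, according to the action of $t_j$ on counter $i$: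
\begin{itemize}
\item $\mathsf{id}$: $c^{N-k}d^jc^{k_l-1}\in\sigma(X)$, so $k_l=k$.
\item $\mathsf{inc}$: $k_l\ge2$ and $c^{N-k}d^jc^{k_l-2}\in\sigma(X)$, so $k_l=k+1$.
\item $\mathsf{dec}$: $c^{N-k}d^jc^{k_l}\in\sigma(X)$, so $k_l=k-1$; as $k_l\ge1$, also $k\ge2$.
\item $\mathsf{zero}$: $k_l=1$ and $c^{N-k}d^j\in\sigma(X)$, so $k=1$.
\end{itemize}
Thus the values $k_l-1$ show that counter $i$, starting from $0$, permits the sequence $j_1\cdots j_r$. This holds for $i=1,2$. So $j_1\cdots j_r$ is a path from label $1$ to $\mathrm{HALT}$ that is executable from $(0,0)$, and the machine halts. This proves Theorem~\ref{thm:noshuffle}. \qed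

\section{The exact level}

In the counterexamples that we constructed from halting machines, the values of the assignment are finite languages. This is no accident, and it is the reason why validity is $\Pi^0_1$ although it quantifies over all assignments of languages. For a word $w$ let $\mathrm{Sub}(w)$ be the finite set of its scattered subwords, that is, the words obtained from $w$ by deleting letters.

\begin{lemma}\label{lem:finite}
Let $\sigma'(x)=\sigma(x)\cap\mathrm{Sub}(w)$ for all variables $x$. For every expression $E$ and every $v\in\mathrm{Sub}(w)$, we have $v\in E(\sigma)$ iff $v\in E(\sigma')$.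
\end{lemma}
\begin{proof}
The direction from $\sigma'$ to $\sigma$ is monotonicity. The other is proved by induction on $E$, for all $v\in\mathrm{Sub}(w)$. For constants it is trivial, and for a variable it is the definition of $\sigma'$. If $E$ is composite, membership of $v$ in $E(\sigma)$ is witnessed by membership of certain words in the values of the immediate subexpressions: $v$ itself for $+$ and $\cap$, the factors of a factorization of $v$ for $\cdot$ and ${}^*$, and two words of which $v$ is an interleaving for $\parallel$. All of these are scattered subwords of $v$, hence lie in $\mathrm{Sub}(w)$, and the induction hypothesis applies to them.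
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pi}]
By Lemma~\ref{lem:finite} with $v=w$, $E_1=E_2$ is invalid iff there are a word $w$ and an assignment $\sigma$ of \emph{finite} languages to the variables of $E_1,E_2$ such that $w$ belongs to exactly one of $E_1(\sigma),E_2(\sigma)$. For given $(w,\sigma)$ this is decidable: whether $w\in E(\sigma)$ is decided by recursion on $E$, trying the finitely many factorizations of $w$ (for ${}^*$, those into nonempty factors, including the empty product) and the finitely many ways to split $w$ into two complementary scattered subwords (for $\parallel$). Enumerating the pairs $(w,\sigma)$, we see that the invalid equations are recursively enumerable. So validity is $\Pi^0_1$.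

By Theorem~\ref{thm:shuffle}, $M\mapsto(E_1+E_2=E_2)$ reduces non-halting on blank tape, which is $\Pi^0_1$-complete, to validity. So validity is $\Pi^0_1$-complete and not recursively enumerable. The equations derivable in a recursively enumerable axiomatization form a recursively enumerable set, so no such system derives exactly the valid equations.
\end{proof}

\section{Without intersection: markers instead of languages}\label{sec:decidable}

In this section all expressions are intersection-free. We prove Theorem~\ref{thm:D} by means of one test assignment $\tau$, computed from $E_1$ and $E_2$ and with values over fresh symbols, that decides $E_1\subseteq E_2$. What should $\tau$ be?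

A single fresh letter per variable is not enough in the presence of shuffle. The inequality
\[
x\parallel y\subseteq xy+yx
\]
is not valid: with $\sigma(x)=\{ab\}$ and $\sigma(y)=\{c\}$ the left side contains $acb$, the right side only $abc$ and $cab$. But for single letters $x',y'$ we do have $x'\parallel y'=x'y'+y'x'$. A letter is atomic, whereas a word of $\sigma(x)$ extends in time and may overlap other words. We therefore use an opening and a closing marker, $\tau(x)=\{\langle_x\rangle_x\}$. Then $\langle_x\langle_y\rangle_x\rangle_y$ belongs to the left side only.

A second difficulty is that $x\parallel x$ yields $\langle_x\langle_x\rangle_x\rangle_x$, which does not tell which closing marker belongs to which opening one. We therefore give the markers an index $i$, a \emph{slot}, and only look at words in which the markers of each slot follow one another without overlap. An expression with $k$ shuffles needs at most $k+1$ slots, because only a shuffle creates overlap.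

\subsection{The test}

For an expression $E$ let $k(E)$ be the number of occurrences of $\parallel$ in it. Given $E_1,E_2$, let $n=k(E_1)+1$. For each variable $x$ of $E_1,E_2$ and each slot $i\in\{1,\dots,n\}$ choose symbols $\langle_x^i$, $\rangle_x^i$ of $\Sigma$, the \emph{markers}, all distinct and not occurring in $E_1,E_2$. This is where the infinite alphabet is used. For $I\subseteq\{1,\dots,n\}$ let
\[
\tau_I(x)=\{\langle_x^i\rangle_x^i : i\in I\},\qquad \tau=\tau_{\{1,\dots,n\}} .
\]

\begin{theorem}\label{thm:test}
Let $E_1,E_2$ be intersection-free. Then $E_1\subseteq E_2$ is valid iff $E_1(\tau)\subseteq E_2(\tau)$.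
\end{theorem}

Theorem~\ref{thm:D} follows. The languages $E_1(\tau),E_2(\tau)$ arise from finite languages by $+,\cdot,{}^*,\parallel$, and these preserve regularity effectively (for $\parallel$, use a product automaton in which every letter moves one of the two components). So both are effectively regular, their inclusion is decidable, and an equation is tested as two inequalities.

The direction from left to right in Theorem~\ref{thm:test} is trivial, since $\tau$ is an assignment. The rest of this section proves the converse. Note that fresh symbols matter: over a one-letter alphabet $xy=yx$ holds for all languages, though it fails over $\Sigma$ and fails the test. From now on expressions use only variables and constants that occur in $E_1,E_2$, and words $\theta$ consist of markers and of these constant symbols. The values of $\sigma$ remain arbitrary; their words may contain any symbols of $\Sigma$, but they are never mixed with the words $\theta$.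

\subsection{Well-formed words and their events}

A word $\theta$ is \emph{well formed} if for each slot $i$ its projection to the markers of slot $i$ is in $(\sum_x\langle_x^i\rangle_x^i)^*$. The pairs of positions of consecutive markers $\langle_x^i,\rangle_x^i$ that make up these projections are the \emph{events} of $\theta$; such an event has \emph{type} $x$. So every marker belongs to exactly one event.

\begin{lemma}\label{lem:match}
Let $\theta$ be well formed, and let its positions be partitioned into (possibly empty) sets which spell words $\theta^1\in F_1(\tau),\dots,\theta^q\in F_q(\tau)$. Then every event of $\theta$ lies entirely in one $\theta^r$, each $\theta^r$ is well formed, and its events are exactly the events of $\theta$ that it contains.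
\end{lemma}
\begin{proof}
By induction on $E$, the markers in any word of $E(\tau)$ can be partitioned into pairs, each consisting of some $\langle_x^i$ and a \emph{later} $\rangle_x^i$: for $E=x$ this is the definition of $\tau$, constants contain no markers, and for the operations one takes unions of the given pairings. Applying this to $\theta^1,\dots,\theta^q$ we obtain such a pairing of the markers of $\theta$, each pair lying in one $\theta^r$. We claim that it is the pairing into events. Fix $x$ and $i$. As $\theta$ is well formed, the markers $\langle_x^i,\rangle_x^i$ alternate in it, beginning with $\langle_x^i$ and ending with $\rangle_x^i$, and the events pair the $s$-th opening with the $s$-th closing marker. Let our pairing match the $s$-th opening with the $\pi(s)$-th closing marker. Only closing markers number $s,s+1,\dots$ come after the $s$-th opening one, so $\pi(s)\ge s$ for all $s$. As $\pi$ is a bijection of a finite set, $\pi$ is the identity.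

So every event lies in one $\theta^r$. The projection of $\theta^r$ to slot $i$ arises from that of $\theta$ by deleting whole consecutive pairs $\langle_x^i\rangle_x^i$. The remaining claims follow.
\end{proof}

\subsection{Realizations}

To relate marker words to actual words we put both on a time axis. A \emph{timed word} is a finite set $P\subset\mathbb R$ with a label in $\Sigma$ at each point; its \emph{word} consists of the labels in increasing order of the points. Subsets of $P$ are timed words with the same labels.

Let $\theta=\theta_1\cdots\theta_m$ be well formed. A \emph{realization of $\theta$ by $P$ under $\sigma$} consists of real numbers $s(1)<\dots<s(m)$, the \emph{stamps} of the positions of $\theta$, and of an \emph{owner} for each $p\in P$, which is either an event of $\theta$ or a position carrying a constant (a \emph{constant position}), such that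
\begin{itemize}
\item each constant position $t$ owns exactly one point $p$, and this point has label $\theta_t$ and $s(t)=p$;
\item for each event of type $x$ at positions $t<t'$, the points owned by it lie strictly between $s(t)$ and $s(t')$, and the word of these points is in $\sigma(x)$. (An event may own no points; then this says $\varepsilon\in\sigma(x)$.)
\end{itemize}
For example, let $P=\{1,2,3\}$ with labels $a,c,b$, and $\sigma(x)=\{ab\}$, $\sigma(y)=\{c\}$. Then $P$ realizes $\langle_x^1\langle_y^2\rangle_x^1\rangle_y^2$ with stamps $0,\tfrac32,\tfrac72,4$, the event of type $x$ owning $1$ and $3$ and that of type $y$ owning $2$.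

The two lemmas that follow say that the word of $P$ is in $E(\sigma)$ iff $P$ realizes a well-formed word of $E(\tau)$, provided there are enough slots. The point is that the notion of realization does not mention $E$. So a realized word $\theta$ can be carried over from $E_1$ to $E_2$.

\begin{lemma}\label{lem:sound}
If $\theta\in E(\tau)$ is well formed and $P$ realizes $\theta$ under $\sigma$, then the word of $P$ is in $E(\sigma)$.
\end{lemma}
\begin{proof}
Induction on $E$. If $E=a$, then $\theta=a$ and $P$ is one point with label $a$. If $E=\varepsilon$, then $\theta$ is empty, there are no owners, and $P=\emptyset$. If $E=\emptyset$, there is no $\theta$. If $E=x$, then $\theta=\langle_x^i\rangle_x^i$ has a single event, which owns all of $P$; so the word of $P$ is in $\sigma(x)$. The case $+$ is immediate.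

Let $E=F\cdot G$ and $\theta=\theta'\theta''$ with $\theta'\in F(\tau)$, $\theta''\in G(\tau)$. By Lemma~\ref{lem:match} both are well formed and the events of $\theta$ are divided between them. Let $P'$ and $P''$ be the sets of points with owners in $\theta'$ and $\theta''$, respectively. Restricting stamps and owners, $P'$ realizes $\theta'$ and $P''$ realizes $\theta''$. All points of $P'$ precede all points of $P''$. This is trivial if $\theta'$ or $\theta''$ is empty, since then $P'$ or $P''$ is empty. Otherwise points of $P'$ are at most the largest stamp of $\theta'$, which is less than the smallest stamp of $\theta''$, and points of $P''$ are at least the latter. So the word of $P$ is the concatenation of the words of $P'$ and $P''$, and by induction it is in $F(\sigma)G(\sigma)$. The case $E=F^*$ is the same with finitely many factors; with no factors, $\theta$ and $P$ are empty.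

Let $E=F\parallel G$, and let $\theta$ be an interleaving of $\theta'\in F(\tau)$ and $\theta''\in G(\tau)$. By Lemma~\ref{lem:match} both are well formed and the owners are again divided, and we get $P=P'\sqcup P''$ such that $P',P''$ realize $\theta',\theta''$ by restriction. The word of $P$ is an interleaving of the words of $P'$ and $P''$, which are in $F(\sigma)$ and $G(\sigma)$ by induction.
\end{proof}

For the converse we build $\theta$ and its stamps together. When two realizations are merged, their stamps must be distinct. Therefore the induction hypothesis allows us to forbid finitely many stamps for the markers, and to confine all stamps to a given interval.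

\begin{lemma}\label{lem:complete}
Let $P$ be a timed word whose word is in $E(\sigma)$, let $J\supseteq P$ be a nonempty open interval, $\Phi\subset\mathbb R$ a finite set, and $I$ a set of at least $k(E)+1$ slots. Then some well-formed $\theta\in E(\tau_I)$ is realized by $P$ under $\sigma$ with all stamps in $J$ and with all stamps of markers outside $\Phi\cup P$.
\end{lemma}
\begin{proof}
Induction on $E$. If $E=a$, let $\theta=a$ with the only point of $P$ as its stamp and owned point. If $E=\varepsilon$, then $P=\emptyset$; let $\theta=\varepsilon$. The case $E=\emptyset$ cannot occur. If $E=x$, choose $i\in I$ and let $\theta=\langle_x^i\rangle_x^i$, with two stamps $s(1)<s(2)$ in $J\setminus(\Phi\cup P)$, the first below and the second above all points of $P$, and let the event own all of $P$. For $E=F+G$ apply the induction hypothesis to $F$ or to $G$; note that $k(F),k(G)\le k(E)$.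

Let $E=F\cdot G$. Then $P=P'\sqcup P''$, where the words of $P'$ and $P''$ are in $F(\sigma)$ and $G(\sigma)$, and there is $\gamma\in J$ which is larger than all points of $P'$ and smaller than all points of $P''$. Apply the induction hypothesis to $F,P'$ with the interval $J\cap(-\infty,\gamma)$, and to $G,P''$ with the interval $J\cap(\gamma,\infty)$, both times with the forbidden set $\Phi\cup P$ and the slots $I$. Concatenate the resulting words $\theta',\theta''$ and keep stamps and owners. A concatenation of well-formed words is well formed and its events are those of the parts; so $\theta'\theta''\in E(\tau_I)$ is as required. For $E=F^*$ do the same with finitely many pieces. If the word of $P$ is empty, take zero pieces and $\theta=\varepsilon$.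

Let $E=F\parallel G$. As $k(E)=k(F)+k(G)+1$, we can choose disjoint sets $I_F,I_G\subseteq I$ of sizes $k(F)+1$ and $k(G)+1$. Write $P=P'\sqcup P''$ with the word of $P'$ in $F(\sigma)$ and the word of $P''$ in $G(\sigma)$. Apply the induction hypothesis to $F,P',J,\Phi\cup P,I_F$ to get $\theta'$, and then to $G,P'',J,\Phi\cup P\cup\{\text{stamps of }\theta'\},I_G$ to get $\theta''$. All stamps are distinct: those of constant positions lie in the disjoint sets $P'$ and $P''$, those of markers lie outside $P$, and the markers of $\theta''$ avoid all stamps of $\theta'$. Merging $\theta'$ and $\theta''$ in the order of the stamps gives a word $\theta\in\theta'\parallel\theta''\subseteq E(\tau_I)$. It is well formed, and its events are those of $\theta'$ and $\theta''$, because $\theta'$ and $\theta''$ use disjoint sets of slots. With the union of the stamps and owners, $P$ realizes $\theta$.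
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:test}, from right to left]
Let $E_1(\tau)\subseteq E_2(\tau)$ and $w\in E_1(\sigma)$. Let $P=\{1,\dots,|w|\}$, labeled by the letters of $w$. Apply Lemma~\ref{lem:complete} with $E=E_1$, $J=\mathbb R$, $\Phi=\emptyset$ and $I=\{1,\dots,n\}$, which has $k(E_1)+1$ elements. We obtain a well-formed $\theta\in E_1(\tau)$ realized by $P$ under $\sigma$. Then $\theta\in E_2(\tau)$, and Lemma~\ref{lem:sound} with $E=E_2$ gives $w\in E_2(\sigma)$.
\end{proof}

\begin{remark}
The number of slots depends only on $E_1$: Lemma~\ref{lem:sound} needs no lower bound on it. The step that breaks down when intersection is allowed is Lemma~\ref{lem:complete}. A word of $F(\sigma)\cap G(\sigma)$ is read in two ways, and the marker words for the two readings need not agree. For $x\cap c$ with $\sigma(x)=\{c\}$ they are $\langle_x^i\rangle_x^i$ and $c$, and $(x\cap c)(\tau)=\emptyset$.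
\end{remark}

\begin{thebibliography}{9}
\bibitem{VP} \emph{The Validity Problem For Extended Regular Expressions}, \texttt{http://dspace.mit.edu/bitstream/handle/1721.1/11046/35994622-MIT.pdf?sequence=2}.
\bibitem{Minsky} Minsky, 1967.
\end{thebibliography}

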